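# Mean curvatures of the Wiener sausage in $\mathbb R^3$ by Poisson sampling of the path

## 1. Balls around a Brownian path sampled at Poisson times

Let $X=(X(t))_{t\ge 0}$ be standard Brownian motion in $\mathbb R^3$ started at the origin $o$, let $T>0$ and $r>0$, and let $N$ be a Poisson process of rate $\lambda$ on $[0,T]$, independent of $X$. The object on which everything turns is the random finite set
$$A=\{X(t):t\in N\}$$
and the union of the closed balls of radius $r$ around its points.

Some notation. For a nonempty closed set $A$, $\Delta_A$ is the distance function to $A$, and $A_r=A\oplus B_r(o)$ is the $r$-parallel set; for compact $A$ it is $\{\Delta_A\le r\}$. If $\Delta_A(a)=s>0$, the **contact directions** at $a$ are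
$$\Gamma_{A,s}(a)=\{u\in S^2:\ a+su\in A\},$$
the unit vectors pointing from $a$ to its nearest points in $A$.

For finite $A$ the set $\{\Delta_A=r\}$ is a patchwork: spherical faces (one contact), circular edges (two contacts), and vertices (three contacts, if $A$ is generic). For $p\neq q$ in $A$ put
$$E_{pq}=\{a:|a-p|=|a-q|=r=\Delta_A(a)\},\qquad \theta_{pq}=\angle(p-a,q-a)\quad(a\in E_{pq}).$$
The angle depends only on $|p-q|=2r\sin(\theta_{pq}/2)$, and $E_{pq}$ is part of a circle of radius $r\cos(\theta_{pq}/2)$ centered at the midpoint of $p,q$. Let $\mathcal H^k$ be $k$-dimensional Hausdorff measure. We put four measures on the patchwork: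
$$\alpha=\mathcal H^2|_{\{\Delta_A=r\}},\quad \nu=\sum_{\{p,q\}}\frac{\theta_{pq}}{2\pi}\mathcal H^1|_{E_{pq}},\quad \varepsilon=\sum_{\{p,q\}}\frac{\tan(\theta_{pq}/2)}{2\pi r}\mathcal H^1|_{E_{pq}},\quad \beta=\sum_a\frac{\Omega(a)}{4\pi}\delta_a. \tag{1}$$
The last sum runs over the $a$ with $\Delta_A(a)=r$ and exactly three contact directions, and $\Omega(a)$ is the solid angle of the cone they generate. All four are zero if $A=\emptyset$. Only sets with no two points at distance exactly $2r$ matter, so that $\theta_{pq}<\pi$ whenever $E_{pq}\ne\emptyset$.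

What is this for? Let $\Xi=X([0,T])$. The set $\Xi_r$ is the Wiener sausage, and we want to know whether its total curvatures have finite expectation. Three facts will do it. First, the curvatures of the union of balls are the combinations
$$M_2=\tfrac12\alpha,\qquad M_1=\tfrac1{\pi r}\alpha-\nu,\qquad M_0=\tfrac1{4\pi r^2}\alpha-\varepsilon+\beta \tag{2}$$
(Section 6). Second, the expected total masses of $\alpha,\nu,\varepsilon,\beta$ can be computed, because the sample times are Poisson: the conditional probability that no sample point lies in a given ball is an exponential of an occupation time. They are bounded uniformly in $\lambda$ (Sections 8–10). Third, as $\lambda\to\infty$ the curvatures of the union of balls converge to those of $\Xi_r$ (Sections 4–7).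

**Three computations with (1).** For one point, $\alpha$ has mass $4\pi r^2$ and the other measures vanish, so the total masses in (2) are $2\pi r^2,\ 4r,\ 1$.

For two points at distance $\ell<2r$, each sphere loses a cap and keeps area $2\pi r(r+\ell/2)$, so $\alpha$ has mass $4\pi r^2+2\pi r\ell$. The edge is a full circle of length $2\pi r\cos(\theta/2)$ with $\sin(\theta/2)=\ell/(2r)$, so $\varepsilon$ has mass $\sin(\theta/2)=\ell/(2r)$. Hence $M_0$ has total mass $1+\frac{\ell}{2r}-\frac{\ell}{2r}=1$, the Euler number of the union.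

For $n+1$ points with spacing $\ell=L/n<2r$ on a segment of length $L$, only neighboring pairs have edges, each a full circle. Now $\alpha$ has mass $4\pi r^2+2\pi rL$, $\varepsilon$ has mass $n\ell/(2r)=L/(2r)$, and $\nu$ has mass $n\theta r\cos(\theta/2)$ with $\sin(\theta/2)=\ell/(2r)$. As $n\to\infty$ we have $\theta\sim\ell/r$, so $\nu$ has mass tending to $L$. Thus $M_0$ has total mass $1$ and $M_1$ has total mass tending to $4r+2L-L=4r+L$.

Two things to note. The total edge length $2\pi nr\cos(\theta/2)$ tends to infinity, while the weighted lengths stay bounded: the weights in (1) matter. And for the segment, $\nu$ and $\varepsilon$ come from pairs with vanishing angle, although no boundary point of the limiting capsule has two nearest points on the segment. For the Brownian path the second phenomenon will turn out to be absent (Theorem B).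

## 2. Reach, curvature measures, and the two theorems

**Definition (reach).** The reach of a closed set $K$ is the supremum of the $\rho$ such that each $x$ with $\Delta_K(x)<\rho$ has a unique nearest point $\xi_K(x)$ in $K$. Two points at distance $\ell$ form a set of reach $\ell/2$; the complement of an open ball of radius $r$ has reach $r$.

**Definition (curvature measures).** Let $\omega_i$ be the volume of the unit ball of $\mathbb R^i$ ($\omega_1=2,\omega_2=\pi,\omega_3=\frac{4\pi}3$). For closed $K\subset\mathbb R^3$ of positive reach, $C_0,C_1,C_2(K;\cdot)$ are the signed Radon measures determined by the local Steiner formula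
$$V_3\big((K_\rho\setminus K)\cap\xi_K^{-1}(F)\big)=2\rho\,C_2(K;F)+\pi\rho^2C_1(K;F)+\tfrac{4\pi}3\rho^3C_0(K;F),\qquad 0\le\rho<\operatorname{reach}K, \tag{3}$$
for bounded Borel $F$. They live on $\partial K$, since the nearest point of a point outside $K$ is a boundary point.

**Definition (parallel sets).** If $A_r$ is a full-dimensional Lipschitz manifold and $K=\overline{\mathbb R^3\setminus A_r}$ has positive reach, then
$$C_i(A_r;F)=(-1)^{2-i}C_i(K;F),\quad i=0,1,2,\qquad V_i(A_r)=C_i(A_r;\mathbb R^3).$$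
$V_3$ is the volume and $V_0$ is the Euler number.

**Example.** Let $A$ be a segment of length $L\geq 0$. For $\rho<r$ the points outside $K$ at distance at most $\rho$ from $K$ form the capsule $A_r$ minus $A_{r-\rho}$, up to a null set, with volume
$$\tfrac{4\pi}3\big(r^3-(r-\rho)^3\big)+\pi L\big(r^2-(r-\rho)^2\big)=(4\pi r^2+2\pi rL)\rho-(4\pi r+\pi L)\rho^2+\tfrac{4\pi}3\rho^3 .$$
Comparing with (3): $V_2(A_r)=2\pi r^2+\pi rL$, $V_1(A_r)=4r+L$, $V_0(A_r)=1$. This matches the limits in Section 1.

The following is taken as known for $T=1$ (and for all $T$ by scaling): for every $r>0$ the $V_i(\Xi_r)$, $i=0,1,2$, are almost surely well defined in this sense, and $\mathbb EV_3(\Xi_r)$, $\mathbb EV_2(\Xi_r)$ are finite. In dimension $2$, $\mathbb EV_0(\Xi_r)$ is finite for every $r$. The paper "Approximations of the Wiener sausage and its curvature measures" is the source of the conjecture that all mean intrinsic volumes are also finite in three dimensions: for $T=1$ and every $r>0$, $\mathbb E|V_i(\Xi_r)|<\infty$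 for $i=0,1,2,3$. The conjecture is true. Write $|C_i|$ for the total variation measure; the probability space is assumed complete.

**Theorem A.** There is an absolute constant $C$ such that for all $r,T>0$ and $i=0,1,2$
$$\mathbb E|V_i(\Xi_r)|\le\mathbb E\,|C_i|(\Xi_r;\mathbb R^3)\le C\,r^i\Big(1+\frac T{r^2}\Big).$$
Since also $\mathbb EV_3(\Xi_r)<\infty$, the conjecture holds (take $T=1$).

**Theorem B.** Fix $r,T>0$, put $\alpha:=2C_2(\Xi_r;\cdot)$, and let $D$ be the set of points of $\partial\Xi_r$ having at least two nearest points in $\Xi$. Almost surely $\alpha\ge0$, $\alpha(D)=0$, and there are finite measures $\nu,\varepsilon,\beta\ge0$ concentrated on $D$ with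
$$C_1(\Xi_r;\cdot)=\tfrac1{\pi r}\alpha-\nu,\qquad C_0(\Xi_r;\cdot)=\tfrac1{4\pi r^2}\alpha-\varepsilon+\beta .$$
Moreover $\mathbb E\alpha(\mathbb R^3)=4\pi r^2+8r\sqrt{2\pi T}+2\pi T$. Hence
$$\mathbb E|C_1|(\Xi_r;\mathbb R^3)\ge4r+\tfrac8\pi\sqrt{2\pi T}+\tfrac{2T}r,\qquad\mathbb E|C_0|(\Xi_r;\mathbb R^3)\ge1+\tfrac{2\sqrt{2\pi T}}{\pi r}+\tfrac T{2r^2},$$
and $\mathbb E|C_i|(\Xi_r;\mathbb R^3)\asymp r^i(1+T/r^2)$ for $i=0,1,2$, uniformly in $r,T>0$.

We use three results of Federer (*Curvature measures*, Trans. AMS 93 (1959)). Let $\operatorname{Tan}(K,a)$ be the closed cone of limits of $\tau_k(b_k-a)$ with $b_k\in K$, $b_k\to a$, $\tau_k>0$, and let $\operatorname{Nor}(K,a)=\{n:n\cdot w\le0\ \forall w\in\operatorname{Tan}(K,a)\}$.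

**(F1)** (Thm 4.18) $\operatorname{reach}K\ge t$ iff $\operatorname{dist}(b-a,\operatorname{Tan}(K,a))\le|b-a|^2/(2t)$ for all $a,b\in K$.

**(F2)** (4.8(12)) If $0<t<\operatorname{reach}K$, $a\in K$, and $e$ is a unit vector, then $\xi_K(a+te)=a$ iff $e\in\operatorname{Nor}(K,a)$.

**(F3)** (4.8) On $\{0<\Delta_K<\operatorname{reach}K\}$ the function $\Delta_K$ is $C^1$ with $\nabla\Delta_K(y)=(y-\xi_K(y))/\Delta_K(y)$, and $\xi_K$ is Lipschitz on $\{\Delta_K\le s\}$ for each $s<\operatorname{reach}K$.

We also use that a level set $\{\Delta_A=s\}$, $s>0$, is Lebesgue-null: at almost every point of a level set of a Lipschitz function the gradient vanishes, whereas $|\nabla\Delta_A|=1$ wherever $\Delta_A$ is differentiable off $A$ (it decreases at unit rate towards a nearest point).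

## 3. The Steiner polynomial and negative powers of the reach

The first thing to try is to read the curvatures off (3) directly. Let $K=\overline{\mathbb R^3\setminus\Xi_r}$ and $R_0=\operatorname{reach}K$, and take $F$ to be a large ball. The left side of (3) is a volume between $0$ and $V_3(\Xi_r)$ for $0\le\rho<R_0$, and the right side is a cubic polynomial in $\rho$. On the finite-dimensional space of cubics, the coefficients on $[0,1]$ are bounded by the sup norm; rescaling,
$$|C_{3-i}(K;\mathbb R^3)|\le \text{const}\cdot R_0^{-i}\,V_3(\Xi_r),\qquad i=1,2,3 .$$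
The volume has finite mean, so this would finish the proof given enough negative moments of $R_0$. This is where the attempt stops: $R_0$ is random, and what Sections 4 and 7 give is only $R_0>0$ almost surely, with no moment bound. So we keep the almost sure positivity of the reach for a soft purpose, passing to the limit, and take all quantitative information from unions of balls, where the curvature measures split into the four nonnegative pieces of (1). We never control the reach of the approximations in mean.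

## 4. Contact directions and the reach of the complement

For nonempty compact $A$ and $s>0$ let
$$c_s(A)=\inf\{\operatorname{dist}(0,\operatorname{conv}\Gamma_{A,s}(a)):\Delta_A(a)=s\},\qquad K_s(A)=\{\Delta_A\ge s\}.$$

**Example.** For one point, $c_s=1$ for all $s$. For two points at distance $\ell$: if $s<\ell/2$ every $a$ has one contact and $c_s=1$; if $s\ge\ell/2$ the minimum is at points with two contacts, with $\sin(\theta/2)=\ell/(2s)$, and $c_s=\cos(\theta/2)=\sqrt{1-\ell^2/(4s^2)}$. So $c_{\ell/2}=0$, because of the midpoint.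

**Lemma 1.** If $A_n\to A$ in the Hausdorff metric and $s_n\to s>0$, then $\liminf c_{s_n}(A_n)\ge c_s(A)$. The infimum defining $c_s(A)$ is attained.

*Proof.* Pick $a_n$ with $\Delta_{A_n}(a_n)=s_n$ and, by Carathéodory, $z_n=\sum_{j\le4}\beta_{nj}u_{nj}\in\operatorname{conv}\Gamma_{A_n,s_n}(a_n)$ with $|z_n|\le c_{s_n}(A_n)+1/n$. All these data are bounded. Along a subsequence realizing the liminf, everything converges: $a_n\to a$, $\beta_{nj}\to\beta_j$, $u_{nj}\to u_j$. Since $\Delta_{A_n}\to\Delta_A$ uniformly, $\Delta_A(a)=s$; since $a_n+s_nu_{nj}\in A_n$, we get $a+su_j\in A$. So $z=\sum\beta_ju_j\in\operatorname{conv}\Gamma_{A,s}(a)$ and $|z|\le\liminf c_{s_n}(A_n)$. Constant sequences give attainment. $\square$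

Thus $(A,s)\mapsto c_s(A)$ is lower semicontinuous, and since $\operatorname{conv}\Gamma_{A,s}(a)$ is compact, $c_s(A)=0$ iff some $a$ with $\Delta_A(a)=s$ has $0\in\operatorname{conv}\Gamma_{A,s}(a)$. Such an $s$ is called a critical value of $\Delta_A$.

**Lemma 2.** Let $c=c_r(A)>0$ and $K=K_r(A)$. Then

(i) $K=\overline{\mathbb R^3\setminus A_r}$, $\operatorname{int}K=\{\Delta_A>r\}$, and $\partial K=\{\Delta_A=r\}$ is Lebesgue-null;

(ii) for $a\in\partial K$, $\operatorname{Tan}(K,a)=\{w:u\cdot w\le0\ \forall u\in\Gamma_{A,r}(a)\}$, and $\operatorname{Nor}(K,a)$ is the convex cone generated by $\Gamma_{A,r}(a)$;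

(iii) $\operatorname{reach}K\ge rc$.

*Proof.* Let $\Delta_A(a)=r$ and $\Gamma=\Gamma_{A,r}(a)$. If $z$ is the point of $\operatorname{conv}\Gamma$ nearest to $0$, then $|z|\ge c$ and $u\cdot z\ge|z|^2$ for $u\in\Gamma$. So the unit vector $v=-z/|z|$ satisfies $u\cdot v\le-c$ for all $u\in\Gamma$.

**Step 1: directions leaving all contacts.** This step shows how to move into $\{\Delta_A>r\}$. Claim: if $u\cdot w<0$ for all $u\in\Gamma$, then $\Delta_A(a+sw)>r$ for all small $s>0$. If not, there are $s_k\downarrow0$ and $p_k\in A$ with $|p_k-a-s_kw|\le r$; pass to $p_k\to p\in A$. Then $|p-a|\le r$, hence $|p-a|=r$. Also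
$$|p_k-a|^2-2s_kw\cdot(p_k-a)+s_k^2|w|^2\le r^2\le|p_k-a|^2,$$
so $2w\cdot(p_k-a)\ge s_k|w|^2$, and in the limit $w\cdot(p-a)\ge0$. But $(p-a)/r\in\Gamma$, a contradiction.

**Step 2: part (i).** This step identifies closure, interior and boundary. By Step 1 with $w=v$, every $a$ with $\Delta_A(a)=r$ is a limit of points with $\Delta_A>r$. Since $\mathbb R^3\setminus A_r=\{\Delta_A>r\}$, its closure is $K$. Moving from $a$ towards a nearest point shows that $a$ is a limit of points with $\Delta_A<r$, so $a\notin\operatorname{int}K$. Level sets are null.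

**Step 3: part (ii).** This step computes the tangent cone and dualizes. If $u\cdot w<0$ for all $u\in\Gamma$, then $w\in\operatorname{Tan}(K,a)$ by Step 1. If only $u\cdot w\le0$, then $w+\eta v$ is of the first kind for $\eta>0$; let $\eta\downarrow0$ and use closedness. Conversely, if $b\in K$ then $|b-a-ru|\ge r$ because $a+ru\in A$, so
$$u\cdot(b-a)\le\frac{|b-a|^2}{2r}, \tag{4}$$
and tangent vectors satisfy $u\cdot w\le0$. So $\operatorname{Tan}(K,a)$ is the polar of the convex cone over $\Gamma$; this cone is closed, since $\operatorname{conv}\Gamma$ is compact and does not contain $0$. By the bipolar theorem it equals $\operatorname{Nor}(K,a)$.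

**Step 4: part (iii).** This step verifies Federer's criterion. For $a\in\partial K$, $b\in K$ put $w=b-a+\frac{|b-a|^2}{2rc}v$. By (4), $u\cdot w\le\frac{|b-a|^2}{2r}-\frac{|b-a|^2}{2rc}c=0$ for $u\in\Gamma$, so $w\in\operatorname{Tan}(K,a)$ and $\operatorname{dist}(b-a,\operatorname{Tan}(K,a))\le\frac{|b-a|^2}{2rc}$. For $a\in\operatorname{int}K$ the distance is $0$. Now apply (F1). $\square$

## 5. Continuity of the curvature measures

**Lemma 3.** Let $A_n\to A$, $r_n\to r>0$, $c_r(A)>0$, $K_n=K_{r_n}(A_n)$, $K=K_r(A)$. For large $n$ the sets $K_n$ have reach at least $\rho_0:=rc_r(A)/4$, and for $i=0,1,2$, $C_i(K_n;\cdot)\to C_i(K;\cdot)$ weakly, all these measures living in a fixed ball. In particular total masses converge and $|C_i|(K;\mathbb R^3)\le\liminf|C_i|(K_n;\mathbb R^3)$.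

*Proof.* **Step 1: reach.** For large $n$, $c_{r_n}(A_n)\ge\frac12c_r(A)$ by Lemma 1, and $r_n\ge r/2$; so Lemma 2 gives the bound $\rho_0$ for $K_n$ and also for $K$. The measures live on $\{\Delta_{A_n}=r_n\}$ and $\{\Delta_A=r\}$, which lie in a fixed ball.

**Step 2: distances and projections converge.** This step prepares the limit in the Steiner formula. By Lemma 2(i) points with $\Delta_A>r$ are dense in $K$, and each of them lies in $K_n$ for large $n$; so $\limsup\Delta_{K_n}(y)\le\Delta_K(y)$. Nearest points $x_n\in K_n$ to $y$ are bounded, and every limit point $x$ has $\Delta_A(x)\ge r$, so $x\in K$; hence $\liminf\Delta_{K_n}(y)\ge\Delta_K(y)$. So $\Delta_{K_n}\to\Delta_K$ pointwise. If $0<\Delta_K(y)<\rho_0$, every limit point of $\xi_{K_n}(y)$ is a nearest point of $y$ in $K$; that point is unique, so $\xi_{K_n}(y)\to\xi_K(y)$.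

**Step 3: the Steiner integrals converge.** Let $f$ be continuous with compact support and $0<\rho<\rho_0$. We claim
$$\int1\{0<\Delta_{K_n}\le\rho\}f(\xi_{K_n}(y))\,dy\to\int1\{0<\Delta_K\le\rho\}f(\xi_K(y))\,dy .$$
The integrands are bounded and supported in a fixed ball. If $0<\Delta_K(y)<\rho$, they converge by Step 2; if $\Delta_K(y)>\rho$, they are eventually $0$; if $y\in\operatorname{int}K=\{\Delta_A>r\}$, then $y\in K_n$ eventually and they are $0$. The remaining sets $\{\Delta_K=\rho\}$ and $\partial K$ are null. Dominated convergence gives the claim.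

**Step 4: coefficients.** By (3) both sides are the polynomials $\sum_{i=1}^3\omega_i\rho^i\int f\,dC_{3-i}$ for $K_n$ and $K$. Convergence for three different $\rho$ gives convergence of the coefficients, which is weak convergence. Taking $f=1$ on the fixed ball gives convergence of total masses, and total variation is lower semicontinuous under weak convergence. $\square$

**Measurability.** By Lemmas 1 and 3 the set $\{A:c_r(A)>0\}$ is open in the space of nonempty compact sets, and $A\mapsto\int f\,dC_i(K_r(A);\cdot)$ is continuous on it for $f\in C_c(\mathbb R^3)$. Since $\Xi$ depends continuously on the path, $\int f\,dC_i(K_r(\Xi);\cdot)$ is measurable on $\{c_r(\Xi)>0\}$, and so is $|C_i|(K_r(\Xi);\mathbb R^3)$, a supremum over countably many $f$ with $|f|\le1$. Likewise $(\omega,s,T)\mapsto c_s(\Xi^T)$, with $\Xi^T=X([0,T])$, is measurable.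

## 6. Faces, edges and vertices of a union of balls

**Lemma 4.** Let $A$ be finite and nonempty with no four points on a common sphere of radius $r$, and let $c_r(A)>0$. With $K=K_r(A)$ and (1),
$$C_2(K;\cdot)=\tfrac12\alpha,\qquad C_1(K;\cdot)=-\tfrac1{\pi r}\alpha+\nu,\qquad C_0(K;\cdot)=\tfrac1{4\pi r^2}\alpha-\varepsilon+\beta .$$
For every finite nonempty $A$, $\mathcal H^2(\{\Delta_A=r\})\le\frac3rV_3(A_r)$.

*Proof.* Since $c_r(A)>0$, no two contact directions at a point are antipodal, so $\theta_{pq}\in(0,\pi)$ whenever $E_{pq}\ne\emptyset$. By (F2), for $\rho<\operatorname{reach}K$ the points $y$ with $0<\Delta_K(y)\le\rho$ and $\xi_K(y)=a$ are exactly $a+te$ with $0<t\le\rho$ and $e\in\operatorname{Nor}(K,a)$ a unit vector, and $\operatorname{Nor}(K,a)$ is the cone over the contact directions. We compute the volume in (3), for small $\rho$, for a Borel set $F\subset\{\Delta_A=r\}$ of each type.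

**Step 1: faces.** Let all points of $F$ have the single contact $p$. The points $a+tu$ lie on the sphere of radius $r-t$ about $p$, so the volume is
$$\mathcal H^2(F)\int_0^\rho\Big(1-\frac tr\Big)^2dt=\mathcal H^2(F)\Big(\rho-\frac{\rho^2}r+\frac{\rho^3}{3r^2}\Big).$$

**Step 2: edges.** Let all points of $F$ have exactly the two contacts $p,q$, and $\theta=\theta_{pq}$. Then $a$ lies on a circle of radius $R=r\cos(\theta/2)$ about the line $pq$. Let $e_0$ point from $a$ to the center of this circle and let $e_1$ be a unit vector parallel to $p-q$. The contact directions are $\cos\frac\theta2e_0\pm\sin\frac\theta2e_1$, so $y=a+t(\cos\varphi\,e_0+\sin\varphi\,e_1)$ with $|\varphi|\le\theta/2$. The distance of $y$ to the line $pq$ is $R-t\cos\varphi$; rotating around the line, the volume is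
$$\mathcal H^1(F)\int_0^\rho\int_{-\theta/2}^{\theta/2}\Big(1-\frac{t\cos\varphi}R\Big)t\,d\varphi\,dt=\mathcal H^1(F)\Big(\frac{\theta\rho^2}2-\frac{2\sin(\theta/2)}{R}\frac{\rho^3}3\Big)=\mathcal H^1(F)\Big(\frac{\theta\rho^2}2-\frac{2\tan(\theta/2)}r\frac{\rho^3}3\Big).$$

**Step 3: vertices.** There are finitely many points with three contacts, since three points lie on at most two common spheres of radius $r$. At each the volume is $\Omega(a)\rho^3/3$.

**Step 4: comparison.** Compare with $2\rho C_2+\pi\rho^2C_1+\frac{4\pi}3\rho^3C_0$. Faces give $\frac12\mathcal H^2$, $-\frac1{\pi r}\mathcal H^2$, $\frac1{4\pi r^2}\mathcal H^2$. Edges give $0$, $\frac\theta{2\pi}\mathcal H^1$, $-\frac{\tan(\theta/2)}{2\pi r}\mathcal H^1$. Vertices give $0,0,\frac{\Omega}{4\pi}$. The edge set is $\mathcal H^2$-null and the vertex set is $\mathcal H^1$-null, so the contributions add up to the stated formulas.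

**Step 5: the area bound.** For $p\in A$ let $S_p=\{a:|a-p|=r=\Delta_A(a)\}$. If $a\in S_p$, each point of the segment from $p$ to $a$ other than $a$ has $p$ as its unique nearest point in $A$. So the cones with apex $p$ over $S_p$ lie in $A_r$ and are disjoint for different $p$ up to null sets. Their total volume is $\frac r3\sum_p\mathcal H^2(S_p)\ge\frac r3\mathcal H^2(\{\Delta_A=r\})$. $\square$

With $C_i(A_r;\cdot)=(-1)^{2-i}C_i(K;\cdot)$ this is (2).

## 7. Critical values are rare, and a fixed radius is almost surely not critical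

We need $c_r(\Xi)>0$ almost surely for each fixed $r$. A theorem about almost all radii comes first.

**Lemma 5** (Fu 1985). For compact $A\subset\mathbb R^3$ the set $\{s>0:c_s(A)=0\}$ is Lebesgue-null.

*Proof.* Let $\operatorname{Crit}=\{a\notin A:0\in\operatorname{conv}\Gamma_{A,\Delta_A(a)}(a)\}$; the set in question is $\Delta_A(\operatorname{Crit})$.

**Step 1: quadratic oscillation.** This step shows that $\Delta_A^2$ varies very little on $\operatorname{Crit}$. Let $a,b\in\operatorname{Crit}$. Since $0\in\operatorname{conv}\Gamma$ at $a$, some nearest point $p$ of $a$ has $(p-a)\cdot(b-a)\ge0$, so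
$$\Delta_A(b)^2\le|b-p|^2=|b-a|^2-2(b-a)\cdot(p-a)+|p-a|^2\le\Delta_A(a)^2+|b-a|^2 .$$
By symmetry $|\Delta_A(a)^2-\Delta_A(b)^2|\le|a-b|^2$.

**Step 2: reduction to the plane.** This step covers $\operatorname{Crit}$ by countably many two-dimensional Lipschitz graphs. Every $a\in\operatorname{Crit}$ has two distinct nearest points $p,q$. Choose closed balls $P\ni p$, $Q\ni q$ of the same rational radius $\eta<|p-q|/6$ with rational centers $c_P,c_Q$; then $|c_P-c_Q|\ge|p-q|-2\eta>4\eta$. So $a$ lies in
$$Z=\{x:\operatorname{dist}(x,A\cap P)=\operatorname{dist}(x,A\cap Q)\},$$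
and there are countably many such $Z$. Put $e=(c_Q-c_P)/|c_Q-c_P|$ and
$$h(x)=\min_{p\in A\cap P}(|p|^2-2x\cdot p)-\min_{q\in A\cap Q}(|q|^2-2x\cdot q).$$
Adding $|x|^2$ to both minima shows that $h$ vanishes exactly on $Z$. It is Lipschitz with some constant $L$. For $t>0$, replacing $x$ by $x+te$ lowers the first minimum by at most $2t\max_{p\in P}p\cdot e$ and changes the second by at most $-2t\min_{q\in Q}q\cdot e$, so $h(x+te)-h(x)\ge mt$ with $m=2\min_{p\in P,q\in Q}(q-p)\cdot e\ge2(|c_Q-c_P|-2\eta)>0$. Let $\Pi$ be the orthogonal projection onto $e^\perp$. For $x,x'\in Z$ put $\tau=e\cdot(x'-x)$ and $x''=x+\tau e$. Then $x'-x''=\Pi(x'-x)$ and $h(x)=h(x')=0$, so $m|\tau|\le|h(x'')-h(x)|=|h(x'')-h(x')|\le L|\Pi x-\Pi x'|$. Hence $\Pi$ is injective on $Z$ with Lipschitz inverse.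

**Step 3: a planar statement.** By Steps 1 and 2, the function $f(\Pi a)=\Delta_A(a)^2$ on bounded pieces $E$ of $\Pi(\operatorname{Crit}\cap Z)\subset\mathbb R^2$ satisfies
$$|f(x)-f(y)|\le C|x-y|^2 . \tag{5}$$
It suffices to show that (5) on a bounded $E\subset\mathbb R^2$ implies that $f(E)$ is null; then take square roots and countable unions. By (5) $f$ extends to $\overline E$ with the same inequality, so let $E$ be compact. If $M\subset E$ is null, cover it by countably many squares of small total area: a square of side $h$ meets $M$ in a set with $f$-image of diameter at most $2Ch^2$, so $f(M)$ is null. Hence it suffices to treat the set $E_1$ of Lebesgue density points of $E$.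

**Step 4: chains beat the quadratic bound.** This step improves (5) near density points from $O(\rho^2)$ to $o(\rho^2)$. Let $x\in E_1$, $k\in\mathbb N$. For all small $\rho$, every disc of radius $\rho/k$ centered in $B(x,2\rho)$ meets $E$; otherwise a fixed fraction $1/(9k^2)$ of $B(x,3\rho)$ would miss $E$. For $y\in E\cap B(x,\rho)$ divide $[x,y]$ into $k$ equal parts and replace the interior division points by points of $E$ at distance at most $\rho/k$. This is a chain of $k$ steps in $E$ of length at most $3\rho/k$, so $|f(x)-f(y)|\le kC(3\rho/k)^2=9C\rho^2/k$. As $k$ was arbitrary, $\operatorname{diam}f(E\cap B(x,\rho))=o(\rho^2)$.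

**Step 5: covering.** Given $\epsilon>0$, Vitali's theorem gives disjoint closed discs $B(x_i,\rho_i)$ inside a fixed bounded set $U$, covering $E_1$ up to a null set, with $\operatorname{diam}f(E\cap B(x_i,\rho_i))\le\epsilon\rho_i^2$. The exceptional null set has null image by Step 3, so the outer measure of $f(E_1)$ is at most $\epsilon\sum\rho_i^2\le\epsilon|U|/\pi$. Let $\epsilon\to0$. $\square$

**Lemma 6.** For every $r,T>0$, $c_r(\Xi^T)>0$ almost surely.

*Proof.* **Step 1: almost every horizon.** This step converts "almost every radius" into "almost every time". By Lemma 5 and Fubini, $\mathbb P(c_s(\Xi^1)=0)=0$ for almost every $s$. By Brownian scaling $\mathbb P(c_r(\Xi^{T'})=0)=\mathbb P(c_{r/\sqrt{T'}}(\Xi^1)=0)$. So for our fixed $r$, $\mathbb P(c_r(\Xi^{T'})=0)=0$ for almost every $T'>0$.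

**Step 2: the endpoint touches no empty ball.** Claim: almost surely there is no $b$ with $|X(T)-b|=r=\Delta_{\Xi^T}(b)$. Suppose there is one. Put $Y(s)=X(T-s)-X(T)$, a Brownian motion on $[0,T]$, and $v=(b-X(T))/r$. Then $|Y(s)-rv|\ge r$, that is $|Y(s)|^2\ge2r\,v\cdot Y(s)$ for all $s\le T$. So the claim follows from $\mathbb P(E_{r,T})=0$, where
$$E_{R,t}=\{\exists v\in S^2:|X(s)|^2\ge2R\,v\cdot X(s)\ \forall s\le t\},\qquad E_{\infty,t}=\{\exists v\in S^2:v\cdot X(s)\le0\ \forall s\le t\}.$$
The events $E_{R,t}$ decrease in $R$ and in $t$, and $\mathbb P(E_{R,t})=\mathbb P(E_{R/\sqrt t,1})$ by scaling. If $E_{R,1}$ holds for all $R$ with vectors $v_R$, a limit point $v$ of $v_R$ as $R\to\infty$ satisfies $v\cdot X(s)\le\lim|X(s)|^2/(2R)=0$; so $\bigcap_RE_{R,1}\subset E_{\infty,1}$. By scaling $\mathbb P(E_{\infty,t})$ does not depend on $t$, so it equals $\mathbb P(\bigcup_{t>0}E_{\infty,t})$, which is $0$ or $1$ by Blumenthal's law. It is not $1$: with positive probability the path visits small neighborhoods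 of the four vertices of a regular tetrahedron centered at $o$ before time $1$, and then every $v$ has $v\cdot X(s)>0$ for some $s\le1$. So $\mathbb P(E_{\infty,1})=0$, and
$$\mathbb P(E_{r,T})\le\lim_{t\downarrow0}\mathbb P(E_{r,t})=\lim_{t\downarrow0}\mathbb P(E_{r/\sqrt t,1})\le\mathbb P(E_{\infty,1})=0 .$$

**Step 3: criticality persists.** This step combines the first two. On $\{c_r(\Xi^T)=0\}$ take, by Lemma 1, $b$ with $\Delta_{\Xi^T}(b)=r$ and $0\in\operatorname{conv}\Gamma_{\Xi^T,r}(b)$. By Step 2, almost surely $|X(T)-b|>r$. So for all $T'\ge T$ close to $T$ the path on $[T,T']$ stays at distance more than $r$ from $b$; hence $\Delta_{\Xi^{T'}}(b)=r$, $\Gamma_{\Xi^{T'},r}(b)\supset\Gamma_{\Xi^T,r}(b)$, and $c_r(\Xi^{T'})=0$. Thus, almost surely on this event, $\{T'>T:c_r(\Xi^{T'})=0\}$ has positive Lebesgue measure. By Step 1 and Fubini that has probability $0$. $\square$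

## 8. Mecke's formula turns curvature means into killed Brownian motion

We return to the Poisson-sampled path $A=X(N)$ of rate $\lambda$. Almost surely no four points of $A$ lie on a sphere of radius $r$ and no two are at distance $2r$: given distinct positive times, the joint law of the positions is absolutely continuous, and three distinct points lie on at most two common spheres of radius $r$.

For a fixed Poisson process $N$ and nonnegative measurable $F$, Mecke's formula reads
$$\mathbb E\sum_{t_1<\dots<t_k\in N}F(t_1,\dots,t_k;N\setminus\{t_1,\dots,t_k\})=\lambda^k\int_{0<t_1<\dots<t_k<T}\mathbb E\,F(t_1,\dots,t_k;N)\,dt. \tag{6}$$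
For example, $k=1$ and $F(t;N)=1\{N=\emptyset\}$ give $\mathbb P(|N|=1)=\lambda Te^{-\lambda T}$ on both sides.

**Definition (killed kernel).** Let $V=1_{\{|x|<r\}}$, let $p_t$ be the heat kernel of Brownian motion on $\mathbb R^3$ and $b$ a three-dimensional Brownian bridge from $0$ to $0$ of length $t$. Put
$$q_t(x,y)=p_t(y-x)\,\mathbb E\exp\Big(-\lambda\int_0^tV\big(x+\tfrac st(y-x)+b_s\big)ds\Big),$$
and for $u\in S^2$
$$S(t)=\mathbb E_{ru}e^{-\lambda\int_0^tV(X_s)ds}=\int q_t(ru,y)\,dy,\quad J(t)=\int_{S^2}|u-u'|^2q_t(ru,ru')\,du',\quad\Phi(\tau)=\int_0^\tau S(t)S(\tau-t)\,dt .$$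
For $\lambda=0$ this would be $q_t(x,y)=p_t(y-x)$ and $S=1$. In general the particle is killed at rate $\lambda$ inside the ball. The kernel is symmetric by time reversal, and it is rotation invariant, so $S,J$ do not depend on $u$. It is continuous: let $(x_n,y_n)\to(x,y)$. For each $s\in(0,t)$ the point $x+\frac st(y-x)+b_s$ almost surely does not lie on $\partial B_r(o)$, so almost surely the integrands converge for almost every $s$; apply bounded convergence to the time integral and then to the expectation.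

**Lemma 7.** Let $\theta=\angle(u_1,u_2)$, $\mathsf D=|\det(u_1,u_2,u_3)|$, and let $g,w\ge0$ be Borel, $w$ rotation invariant. Then
$$\mathbb E\alpha(\mathbb R^3)=4\pi r^2\lambda\Phi(T), \tag{7}$$
$$\mathbb E\sum_{\{p,q\}}\int_{E_{pq}}g(\theta_{pq})\,d\mathcal H^1=r^4\lambda^2\iint_{0<t_1<t_2<T}S(t_1)S(T-t_2)\iint g(\theta)\sin\theta\;q_{t_2-t_1}(ru_1,ru_2)\,du_1du_2\,dt, \tag{8}$$
$$\mathbb E\sum_aw(u_1,u_2,u_3)=r^6\lambda^3\int_{0<t_1<t_2<t_3<T}S(t_1)S(T-t_3)\int w\,\mathsf D\;q_{t_2-t_1}(ru_1,ru_2)\,q_{t_3-t_2}(ru_2,ru_3)\,du\,dt, \tag{9}$$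
where the last sum is over the three-contact points $a$ and $w$ is evaluated at the directions to the contact points in time order.

*Proof.* **Step 1: the emptiness probability.** This step explains why Poisson times help. Let $k\in\{1,2,3\}$ be the number of contacts and apply (6) conditionally on $X$. A point $a$ at distance $r$ from $X(t_1),\dots,X(t_k)$ has $\Delta_A(a)=r$ iff no other sample point lies in the open ball of radius $r$ about $a$. On the right side of (6) this has, given $X$, probability $\exp(-\lambda\int_0^TV(X(s)-a)\,ds)$.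

**Step 2: cutting the path at the contact times.** This step factorizes that exponential. Write $a=X(t_1)+a'$, $z_j=X(t_j)-X(t_1)$ (so $z_1=0$), and $u_j=(X(t_j)-a)/r=(z_j-a')/r$. Given $z_2,\dots,z_k$, the pieces $(X(t_1-s)-X(t_1))_{s\le t_1}$, $(X(t_j+s)-X(t_j))_{s\le t_{j+1}-t_j}$ for $j<k$, and $(X(t_k+s)-X(t_k))_{s\le T-t_k}$ are independent; the first and last are Brownian motions, the others Brownian bridges with increments $z_{j+1}-z_j$. So for fixed $a'$ the process $X-a$ consists of a Brownian motion from $ru_1$ run backwards for time $t_1$, bridges from $ru_j$ to $ru_{j+1}$, and a Brownian motion from $ru_k$ of length $T-t_k$. Multiplying the conditional expectation of the exponential by the density $\prod_{j<k}p_{t_{j+1}-t_j}(z_{j+1}-z_j)$ of $(z_2,\dots,z_k)$ gives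
$$S(t_1)\,S(T-t_k)\prod_{j<k}q_{t_{j+1}-t_j}(ru_j,ru_{j+1}).$$
It remains to integrate over $a'$ and the $z_j$, using the $u_j$ as variables.

**Step 3: faces.** For $k=1$, $a'=-ru_1$ with surface element $r^2du_1$; intersections of different spheres are $\mathcal H^2$-null. So $\mathbb E\alpha(\mathbb R^3)=\lambda\int_0^TS(t)S(T-t)\,dt\cdot4\pi r^2$.

**Step 4: edges.** For $k=2$ we need
$$\int_{\mathbb R^3}dz\int_{|a'|=|z-a'|=r}F\Big(\frac{-a'}r,\frac{z-a'}r\Big)d\mathcal H^1(a')=r^4\iint F(u_1,u_2)\sin\theta\,du_1du_2 .$$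
This is the coarea formula for $\Psi(u_1,u_2)=r(u_2-u_1)$ on $S^2\times S^2$. Here $D\Psi(\xi_1,\xi_2)=r(\xi_2-\xi_1)$ with $\xi_i\perp u_i$, so $D\Psi D\Psi^{\top}=r^2(2I-u_1u_1^{\top}-u_2u_2^{\top})$. The matrix $u_1u_1^\top+u_2u_2^\top$ has eigenvalues $0,1\pm\cos\theta$, so the determinant is $r^6\cdot2(1-\cos^2\theta)$ and the Jacobian is $\sqrt2\,r^3\sin\theta$. On the fiber over $z$ we have $u_1=-a'/r$ and $u_2=u_1+z/r$; both move with the same velocity, so the length element in $S^2\times S^2$ is $\sqrt2\,d\mathcal H^1(a')/r$. Dividing gives $r^4\sin\theta$. (Check with $F=1$: both sides are $4\pi^3r^4$.)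

**Step 5: vertices.** For $k=3$ apply the area formula to $(u_1,u_2,u_3)\mapsto r(u_2-u_1,u_3-u_1)=(z_2,z_3)\in\mathbb R^6$; the preimages of $(z_2,z_3)$ correspond to the possible $a'=-ru_1$. Its Jacobian is $r^6\mathsf D$, for the following reason. Consider $(c,\xi_1,\xi_2,\xi_3)\mapsto(c+\xi_i)_{i\le3}$ on $\mathbb R^3\times\prod u_i^\perp$. Modulo $\prod u_i^\perp$ it is $c\mapsto(u_i\cdot c)_{i\le3}$, so its determinant is $\pm\mathsf D$. Subtracting the first component from the other two has determinant one and turns the map into $(c+\xi_1,\xi_2-\xi_1,\xi_3-\xi_1)$. This is block triangular with diagonal blocks $I$ (in $c$) and $(\xi_i)\mapsto(\xi_2-\xi_1,\xi_3-\xi_1)$. So the latter has determinant $\pm\mathsf D$, and the factor $r$ in six dimensions gives $r^6\mathsf D$. $\square$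

Formulas (7)–(9) carry the powers $\lambda,\lambda^2,\lambda^3$. For bounds uniform in $\lambda$ we need $\Phi=O(\lambda^{-1})$ and one more factor $\lambda^{-1}$ from each time-integrated kernel. That is the content of the next section.

## 9. The kernel estimates, reduced to dimension one

Classical facts used here. Let $B$ be one-dimensional Brownian motion, $\tau_0$ its hitting time of $0$. The process $|X|$ is a three-dimensional Bessel process, the $h$-transform with $h(x)=x$ of $B$ killed at $0$: for nonnegative path functionals,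
$$\mathbb E_{ru}\,F\big(|X|_{[0,t]}\big)=r^{-1}\,\mathbb E_r[B_t\,F(B_{[0,t]});\tau_0>t]. \tag{10}$$
Put $\Gamma_t=\int_0^t1\{B_s<0\}ds$ for $B$ started at $0$. Then $\Gamma_t/t$ has the arcsine law, and for the bridge $b$ from $0$ to $0$ of length $t$, $\Gamma_t(b)/t$ is uniform on $[0,1]$ (Lévy). Skew-product: $X/|X|$ is a spherical Brownian motion, independent of $|X|$, run with the clock $H_t=\int_0^t|X_s|^{-2}ds$. Finally, Itô's formula holds for $m\in C^1$ with $m'$ locally absolutely continuous and $m''$ locally bounded (Itô–Tanaka and occupation times), with $m''$ taken almost everywhere. Put $\kappa=\sqrt{2\lambda}$.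

**Lemma 8.** For all $t,\lambda>0$:

(a) $S(t)\le2(\lambda t)^{-1/2}+r^{-1}(2\lambda)^{-1/2}$;

(b) $\int_{S^2}q_t(ru,ru')\,du'\le(2\pi)^{-1/2}r^{-2}\lambda^{-1}t^{-3/2}$;

(c) $J(t)\le13\,r^{-4}\lambda^{-1}t^{-1/2}$.

*Proof.* **Step 1: part (a).** This step bounds the survival probability. By (10), dropping $\tau_0>t$ after replacing $B_t$ by $B_t^+$, and shifting by $r$,
$$S(t)\le r^{-1}\mathbb E_0[(r+B_t)^+e^{-\lambda\Gamma_t}]\le\mathbb E_0e^{-\lambda\Gamma_t}+r^{-1}\mathbb E_0[B_t^+e^{-\lambda\Gamma_t}].$$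
For the first term put $z=\lambda t$ and split the arcsine integral at $v=\frac12$:
$$\mathbb E_0e^{-\lambda\Gamma_t}=\frac1\pi\int_0^1\frac{e^{-zv}dv}{\sqrt{v(1-v)}}\le\frac{\sqrt2}\pi\sqrt{\frac\pi z}+\frac12e^{-z/2}\le\frac2{\sqrt z};$$
on $[0,\frac12]$ we used $(1-v)^{-1/2}\le\sqrt2$, and $\sqrt z\,e^{-z/2}\le e^{-1/2}$. For the second let $m(x)=e^{\kappa x}$ for $x<0$ and $m(x)=1+\kappa x$ for $x\ge0$. Then $m\in C^1$ and $\frac12m''=\lambda1_{x<0}m$ almost everywhere, so by Itô $m(B_t)e^{-\lambda\Gamma_t}$ is a nonnegative local martingale, hence a supermartingale. Since $\kappa x^+\le m(x)$, $\kappa\,\mathbb E_0[B_t^+e^{-\lambda\Gamma_t}]\le m(0)=1$.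

**Step 2: integrating out the angle.** This step reduces $J$ to the radial process. The coordinate functions are eigenfunctions of $\frac12\Delta_{S^2}$ with eigenvalue $-1$, so $\mathbb E[u\cdot X_t/|X_t|\,\big|\,|X|]=e^{-H_t}$ under $\mathbb P_{ru}$. Since $|u-u'|^2=2(1-u\cdot u')$, (10) gives for continuous compactly supported $\psi\ge0$ on $(0,\infty)$
$$\int\rho^2\psi(\rho)\int_{S^2}|u-u'|^2q_t(ru,\rho u')\,du'd\rho=r^{-1}\mathbb E_r\Big[B_t\psi(B_t)\,2\big(1-e^{-\int_0^tB_s^{-2}ds}\big)e^{-\lambda\int_0^t1\{B_s<r\}ds};\tau_0>t\Big].$$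
On $\{\tau_0>t\}$, if $\min_{[0,t]}B>r/2$ then $2(1-e^{-\int B^{-2}})\le2\cdot4t/r^2$; otherwise it is at most $2$. So it is at most $8t/r^2+2\cdot1\{\min_{[0,t]}B\le r/2\}$.

**Step 3: conditioning on the endpoint.** This step passes to the diagonal $\rho=r$. Drop $\tau_0>t$ (all terms are nonnegative) and condition on $B_t=\rho$. With $p^{(1)}$ the one-dimensional heat kernel and $b$ a one-dimensional bridge from $0$ to $0$ of length $t$, the right side is at most $r^{-1}\int\rho\,\psi(\rho)G(\rho)\,d\rho$, where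
$$G(\rho)=p_t^{(1)}(\rho-r)\,\mathbb E\Big[\Big(\frac{8t}{r^2}+2\cdot1\Big\{\min_{s\le t}\big(r+\tfrac st(\rho-r)+b_s\big)\le\frac r2\Big\}\Big)e^{-\lambda\int_0^t1\{\frac st(\rho-r)+b_s<0\}ds}\Big].$$
As $\rho\to r$, the exponential converges almost surely, because almost surely $b_s\ne0$ for almost every $s$. The minimum is continuous in $\rho$, so the limsup of the indicator is at most $1\{\min b\le-r/2\}$. By the reverse Fatou lemma $\limsup_{\rho\to r}G(\rho)\le G(r)$. The inner integral on the left is continuous in $\rho$ since $q_t$ is continuous and bounded. Taking $\psi=\psi_n$ with $\int\psi_n=1$ and supports shrinking to $r$,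
$$r^2J(t)\le\frac{8t}{r^2}k_t+2k_t',\quad k_t=p_t^{(1)}(0)\,\mathbb E\,e^{-\lambda\Gamma_t(b)},\quad k_t'=p_t^{(1)}(0)\,\mathbb E\big[e^{-\lambda\Gamma_t(b)};\min b\le-\tfrac r2\big]. \tag{11}$$
The same argument without the factor $|u-u'|^2$ gives $r^2\int_{S^2}q_t(ru,ru')\,du'\le k_t$.

**Step 4: part (b).** By the uniform law, $k_t=(2\pi t)^{-1/2}\frac{1-e^{-\lambda t}}{\lambda t}\le(2\pi)^{-1/2}\lambda^{-1}t^{-3/2}$.

**Step 5: excursions to $-r/2$ are expensive.** This step bounds $k_t'$. Let $\tau$ be the hitting time of $-r/2$. If $\min b\le-r/2$, this level is reached in the first half of $[0,t]$ or, after time reversal, in the first half; $\Gamma_t(b)$ is invariant under reversal and $\Gamma_t\ge\Gamma_\tau$. So the expectation in $k_t'$ is at most $2\,\mathbb E[e^{-\lambda\Gamma_\tau(b)};\tau\le t/2]$. On $[0,t/2]$ the bridge has density $p^{(1)}_{t/2}(B_{t/2})/p_t^{(1)}(0)\le(\pi t)^{-1/2}/p_t^{(1)}(0)$ with respect to Brownian motion. Hence $k_t'\le2(\pi t)^{-1/2}\mathbb E_0[e^{-\lambda\Gamma_\tau}]$.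 Let $g(x)=\cosh\kappa x$ for $x<0$ and $g(x)=1$ for $x\ge0$; then $g\in C^1$ and $\frac12g''=\lambda1_{x<0}g$ almost everywhere, so $g(B_{s\wedge\tau})e^{-\lambda\Gamma_{s\wedge\tau}}$ is a bounded martingale. As $\tau<\infty$ almost surely,
$$\mathbb E_0[e^{-\lambda\Gamma_\tau}]=\frac1{\cosh(\kappa r/2)}\le\frac8{(\kappa r)^2}=\frac4{\lambda r^2}.$$

**Step 6: part (c).** Inserting Steps 4 and 5 in (11), $r^2J(t)\le\big(8(2\pi)^{-1/2}+16\pi^{-1/2}\big)\lambda^{-1}r^{-2}t^{-1/2}\le13\lambda^{-1}r^{-2}t^{-1/2}$. $\square$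

**Integrated bounds.** For $0<\delta\le2$ let $J_\delta(t)=\int|u-u'|^21\{|u-u'|<\delta\}q_t(ru,ru')\,du'$. Use (c) for $t\le\delta^2r^2$ and $J_\delta\le\delta^2\int q_t\,du'$ with (b) for $t>\delta^2r^2$: the first part contributes $26\,\delta r^{-3}\lambda^{-1}$, the second $2(2\pi)^{-1/2}\delta r^{-3}\lambda^{-1}$. For $J$ split at $t=r^2$ and use $|u-u'|^2\le4$: the contributions are $26\,r^{-3}\lambda^{-1}$ and $8(2\pi)^{-1/2}r^{-3}\lambda^{-1}$. So
$$\int_0^\infty J_\delta\,dt\le30\,\delta\,r^{-3}\lambda^{-1},\qquad\int_0^\infty J\,dt\le30\,r^{-3}\lambda^{-1}. \tag{12}$$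
By (a), with $\int_0^\tau t^{-1/2}(\tau-t)^{-1/2}dt=\pi$ and $\int_0^\tau t^{-1/2}dt=2\sqrt\tau$, for $0\le\tau\le T$
$$\Phi(\tau)\le\lambda^{-1}\Big(4\pi+\frac{8\sqrt\tau}{\sqrt2\,r}+\frac\tau{2r^2}\Big)\le16\lambda^{-1}\Big(1+\frac T{r^2}\Big); \tag{13}$$
the last inequality holds because $16+16x^2-4\pi-\frac8{\sqrt2}x-\frac12x^2>0$ for all real $x$ (negative discriminant).

## 10. Angle weights make the means uniform in the sampling rate

Why was $J$ defined with the square $|u-u'|^2$? Suppose the weight $\theta/2\pi$ in $\nu$ is bounded by a constant, and only the Jacobian $\sin\theta\le|u_1-u_2|$ in (8) is kept. By Cauchy–Schwarz, (b) and (c) give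
$$\int_{S^2}|u-u'|\,q_t(ru,ru')\,du'\le\text{const}\cdot r^{-3}\lambda^{-1}t^{-1},$$
and the time integral of this bound diverges logarithmically at $t=0$. The weight in $\nu$ must supply a second power of $|u_1-u_2|$. For vertices the same happens: $\mathsf D=|\det(u_1-u_2,u_2,u_3-u_2)|\le|u_1-u_2||u_2-u_3|$ gives one power per kernel, and the solid angle must supply the others. The following inequality shows that it does.

**Lemma 9.** If $u_1,u_2,u_3\in S^2$, $\mathsf D=|\det(u_1,u_2,u_3)|$ and $\Omega$ is the solid angle of their cone, then $\Omega\,\mathsf D\le\frac\pi2|u_1-u_2|^2|u_2-u_3|^2$.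

*Proof.* Let $\mathsf D>0$. Let $2\mathsf a=\angle(u_1,u_2)$, $2\mathsf b=\angle(u_2,u_3)$, let $\gamma\in(0,\pi)$ be the angle of the spherical triangle at $u_2$, and put $x=\cos\mathsf a\cos\mathsf b>0$, $y=\sin\mathsf a\sin\mathsf b>0$.

**Step 1: $\Omega$ as an argument.** This step puts $\Omega$ and $\mathsf D$ in the same variables. With $u_2$ as pole, $\mathsf D=\sin2\mathsf a\sin2\mathsf b\sin\gamma=4xy\sin\gamma$. By the cosine rule, $u_3\cdot u_1=\cos2\mathsf a\cos2\mathsf b+\sin2\mathsf a\sin2\mathsf b\cos\gamma$, so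
$$1+u_1\cdot u_2+u_2\cdot u_3+u_3\cdot u_1=(1+\cos2\mathsf a)(1+\cos2\mathsf b)+\sin2\mathsf a\sin2\mathsf b\cos\gamma=4x(x+y\cos\gamma).$$
The classical formula (Euler, Lagrange; van Oosterom–Strackee 1983)
$$\tan\frac\Omega2=\frac{\mathsf D}{1+u_1\cdot u_2+u_2\cdot u_3+u_3\cdot u_1},\qquad\frac\Omega2\in(0,\pi),$$
therefore says $\Omega/2=\arg(x+ye^{i\gamma})$. Also $|x+ye^{i\gamma}|=|xe^{-i\gamma}+y|\ge x\sin\gamma$, by taking imaginary parts.

**Step 2: two cases.** If $\Omega\le\pi$, then $\Omega\le\pi\sin\frac\Omega2=\pi\frac{y\sin\gamma}{|x+ye^{i\gamma}|}\le\pi y/x$, so $\Omega\mathsf D\le4\pi y^2$. If $\Omega>\pi$, then $x+y\cos\gamma<0$, so $x<y$, and $\Omega\mathsf D\le2\pi\cdot4xy\le8\pi y^2$. Since $|u_1-u_2|=2\sin\mathsf a$ and $|u_2-u_3|=2\sin\mathsf b$, $y^2=|u_1-u_2|^2|u_2-u_3|^2/16$. $\square$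

Let $\nu^{<\delta},\varepsilon^{<\delta}$ be the parts of $\nu,\varepsilon$ from pairs whose contact directions satisfy $|u-u'|<\delta$, and $\beta^{<\delta}$ the part of $\beta$ from vertices with all $|u_i-u_j|<\delta$.

**Proposition 10.** With $\Lambda:=1+T/r^2$, for the Poisson-sampled path and all $\lambda>0$, $\delta\in(0,2]$:
$$\mathbb E\alpha(\mathbb R^3)\le64\pi r^2\Lambda,\quad\mathbb E\nu(\mathbb R^3)\le480\pi r\Lambda,\quad\mathbb E\varepsilon(\mathbb R^3)\le480\Lambda,\quad\mathbb E\beta(\mathbb R^3)\le7200\pi\Lambda,$$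
and the expected masses of $\nu^{<\delta},\varepsilon^{<\delta},\beta^{<\delta}$ are at most $\delta,\delta,\delta^2$ times these bounds.

*Proof.* **Step 1: faces.** By (7) and (13), $\mathbb E\alpha(\mathbb R^3)\le4\pi r^2\lambda\cdot16\lambda^{-1}\Lambda$.

**Step 2: edges.** This step uses the weights. Since $\frac\theta2\cos\frac\theta2\le\sin\frac\theta2$,
$$\theta\sin\theta=2\theta\sin\tfrac\theta2\cos\tfrac\theta2\le4\sin^2\tfrac\theta2=|u_1-u_2|^2,\qquad\tan\tfrac\theta2\sin\theta=2\sin^2\tfrac\theta2=\tfrac12|u_1-u_2|^2 .$$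
So the weights times the Jacobian in (8) are at most $\frac1{2\pi}|u_1-u_2|^2\le\frac14|u_1-u_2|^2$ for $\nu$ and equal to $\frac1{4\pi r}|u_1-u_2|^2$ for $\varepsilon$. Now $\iint|u_1-u_2|^2q_s\,du_1du_2=4\pi J(s)$, and with $s=t_2-t_1$ the remaining time integral is $\int_0^{T-s}S(t_1)S(T-s-t_1)\,dt_1=\Phi(T-s)$. By (12), (13),
$$\mathbb E\nu(\mathbb R^3)\le4\pi r^4\lambda^2\cdot\tfrac14\int_0^TJ(s)\Phi(T-s)\,ds\le\pi r^4\cdot30r^{-3}\cdot16\Lambda,$$
$$\mathbb E\varepsilon(\mathbb R^3)\le4\pi r^4\cdot\tfrac1{4\pi r}\cdot30r^{-3}\cdot16\Lambda .$$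
The factor $\lambda^2$ has been absorbed by one $\lambda^{-1}$ from $J$ and one from $\Phi$.

**Step 3: vertices.** By Lemma 9, $\frac{\Omega\mathsf D}{4\pi}\le\frac18|u_1-u_2|^2|u_2-u_3|^2$. In (9) integrate over $u_1$ and $u_3$ first (symmetry of $q$), then over $u_2$:
$$\mathbb E\beta(\mathbb R^3)\le r^6\lambda^3\cdot\tfrac{4\pi}8\iint J(s)J(s')\Phi(T-s-s')1\{s+s'\le T\}\,ds\,ds'\le\tfrac\pi2r^6(30r^{-3})^2\,16\Lambda .$$

**Step 4: truncation.** For $\nu^{<\delta},\varepsilon^{<\delta}$ replace $J$ by $J_\delta$; for $\beta^{<\delta}$ replace both factors $J$ by $J_\delta$, since $|u_1-u_2|<\delta$ and $|u_2-u_3|<\delta$. Use (12). $\square$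

## 11. Passage to the limit and proof of Theorem A

**Step 1: nested sampling.** This step builds all approximations on one space. Let $N_n$ be the union of $n$ independent rate-1 Poisson processes on $[0,T]$, independent of $X$ and nested in $n$, and $A_n=X(N_n)$. Almost surely $\bigcup N_n$ is dense in $[0,T]$, so $A_n$ increases and $A_n\to\Xi$ in the Hausdorff metric. Let $\alpha_n,\nu_n,\varepsilon_n,\beta_n$ be the measures (1) for $A_n$; Proposition 10 applies with $\lambda=n$.

**Step 2: almost sure lower semicontinuity.** By Lemma 6, almost surely $c_r(\Xi)>0$. Then $K:=\overline{\mathbb R^3\setminus\Xi_r}=K_r(\Xi)$ by Lemma 2, and by Lemma 1 $c_r(A_n)>0$ for all $n\ge n_0(\omega)$. Almost surely the genericity hypothesis of Lemma 4 holds for all $n$. By Lemmas 3 and 4,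
$$|C_2|(K)\le\liminf\tfrac12\alpha_n(\mathbb R^3),\quad|C_1|(K)\le\liminf\Big(\frac{\alpha_n}{\pi r}+\nu_n\Big)(\mathbb R^3),\quad|C_0|(K)\le\liminf\Big(\frac{\alpha_n}{4\pi r^2}+\varepsilon_n+\beta_n\Big)(\mathbb R^3),$$
where $|C_i|(K)=|C_i|(K;\mathbb R^3)$. The random threshold $n_0(\omega)$ does no harm: only the liminf matters, and the measures in (1) were defined whether or not $c_r(A_n)>0$.

**Step 3: Fatou.** By Fatou's lemma and Proposition 10,
$$\mathbb E|C_2|(K)\le32\pi r^2\Lambda,\qquad\mathbb E|C_1|(K)\le(64+480\pi)r\Lambda,\qquad\mathbb E|C_0|(K)\le(16+480+7200\pi)\Lambda .$$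
The intrinsic volumes of $\Xi_r$ are almost surely well defined, $C_i(\Xi_r;\cdot)=\pm C_i(K;\cdot)$, and $|V_i(\Xi_r)|\le|C_i|(\Xi_r;\mathbb R^3)$. This proves Theorem A. With $T=1$ and $\mathbb EV_3(\Xi_r)<\infty$, we get $\mathbb E|V_i(\Xi_r)|<\infty$ for $i=0,1,2,3$ and every $r>0$. $\blacksquare$

## 12. Limit measures on the double-contact set, and proof of Theorem B

**Step 1: limit measures.** This step produces $\nu,\varepsilon,\beta$ for $\Xi$. Let
$$Z_n=\sum_{m\ge0}2^m\big(\nu_n^{<4^{-m}}+\varepsilon_n^{<4^{-m}}+\beta_n^{<4^{-m}}\big)(\mathbb R^3)+(\nu_n+\varepsilon_n+\beta_n)(\mathbb R^3).$$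
By Proposition 10 the $m$-th term has mean at most a constant times $2^m4^{-m}$, so $\sup_n\mathbb EZ_n<\infty$ and almost surely $\liminf Z_n<\infty$. Fix $\omega$ in the almost sure event where this and everything in Section 11 holds, and a subsequence with $Z_n\le Z<\infty$. All measures live in a fixed ball, so along a further (diagonal) subsequence $\nu_n,\varepsilon_n,\beta_n$ and all $\nu_n^{<4^{-m}},\varepsilon_n^{<4^{-m}},\beta_n^{<4^{-m}}$ converge weakly. Let $\nu,\varepsilon,\beta$ be the limits of the first three. By Lemmas 3 and 4, $\alpha_n=2C_2(K_r(A_n);\cdot)\to2C_2(K;\cdot)=\alpha$, so $\alpha\ge0$, and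
$$C_1(K;\cdot)=-\frac\alpha{\pi r}+\nu,\qquad C_0(K;\cdot)=\frac\alpha{4\pi r^2}-\varepsilon+\beta .$$
Since $C_1(\Xi_r;\cdot)=-C_1(K;\cdot)$ and $C_i(\Xi_r;\cdot)=C_i(K;\cdot)$ for $i=0,2$, the formulas of Theorem B hold.

**Step 2: concentration on $D$.** This step uses the factor $\delta$ in the truncated bounds. Let $D_\delta=\{a\in\partial K:\exists u,u'\in\Gamma_{\Xi,r}(a),\ |u-u'|\ge\delta\}$. It is closed, and $D=\bigcup_mD_{4^{-m}}$, since $\partial\Xi_r=\partial K=\{\Delta_\Xi=r\}$. With $\delta=4^{-m}$, a point of the support of the limit of $\nu_n-\nu_n^{<\delta}$ is a limit of points with two contacts $u_n,u_n'$, $|u_n-u_n'|\ge\delta$; limits of contact directions are contact directions for $\Xi$, so it lies in $D_\delta$. Hence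
$$\nu(\mathbb R^3\setminus D)\le\nu(\mathbb R^3\setminus D_{4^{-m}})\le\lim_n\nu_n^{<4^{-m}}(\mathbb R^3)\le2^{-m}Z\quad\text{for all }m,$$
so $\nu(\mathbb R^3\setminus D)=0$. The same argument applies to $\varepsilon$, and to $\beta$, where a vertex not counted in $\beta_n^{<\delta}$ has some pair at distance at least $\delta$. (For the sampled segment of Section 1 it fails: there all the mass of $\nu_n$ is in $\nu_n^{<\delta}$ for large $n$.)

**Step 3: $C_2$ as an integral over a parallel surface.** This step prepares $\alpha(D)=0$. Let $R_0=\operatorname{reach}K$, $0<t<R_0$, and $S_s=\{\Delta_K=s\}$ for $0<s<R_0$. By (F3), $S_t$ is a compact $C^{1,1}$ surface with Lipschitz unit normal $n(y)=(y-\xi_K(y))/t$. Put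
$$\varphi_s(y)=y+(s-t)n(y)=\xi_K(y)+s\,n(y),\qquad0<s<R_0 .$$
By (F2), $n(y)\in\operatorname{Nor}(K,\xi_K(y))$, and then $\xi_K(\varphi_s(y))=\xi_K(y)$ and $\Delta_K(\varphi_s(y))=s$. So $\varphi_s:S_t\to S_s$ commutes with $\xi_K$; its inverse has the same form, so $\varphi_s$ is a bi-Lipschitz bijection. By Rademacher's theorem $n$ is differentiable at $\mathcal H^2$-almost every $y\in S_t$; put $L=dn(y)$, which maps $T_yS_t$ into $n(y)^\perp=T_yS_t$ because $|n|=1$. As $\varphi_s$ is bi-Lipschitz, $\det(I+(s-t)L)\ne0$ for $0<s<R_0$; it is continuous in $s$ and equals $1$ at $s=t$, so it is positive. By the area formula, for bounded Borel $F$,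
$$\mathcal H^2(S_s\cap\xi_K^{-1}F)=P_F(s):=\int_{S_t\cap\xi_K^{-1}F}\det(I+(s-t)L)\,d\mathcal H^2,\qquad0<s<R_0,$$
and $P_F$ is a polynomial in $s$, since $L$ is bounded. By the coarea formula ($|\nabla\Delta_K|=1$) and (3), $\int_0^\rho P_F(s)\,ds=2\rho C_2(K;F)+\pi\rho^2C_1(K;F)+\frac{4\pi}3\rho^3C_0(K;F)$. Comparing the coefficients of $\rho$,
$$2C_2(K;F)=P_F(0)=\int_{S_t\cap\xi_K^{-1}F}\det(I-tL)\,d\mathcal H^2,\qquad I-tL=d\xi_K|_{T_yS_t}. \tag{14}$$

**Step 4: $\alpha(D)=0$.** This step shows that the integrand in (14) vanishes over $D$. Let $y=a+te\in S_t$ with $a=\xi_K(y)\in D$ and $e\in\operatorname{Nor}(K,a)\cap S^2$. At $a$ there are two distinct contact directions; they are not antipodal since $0\notin\operatorname{conv}\Gamma_{\Xi,r}(a)$, so they are linearly independent, and both lie in $\operatorname{Nor}(K,a)$ by Lemma 2(ii). At least one of them, call it $e'$, is different from $\pm e$. The great circle arc from $e$ to $e'$ lies in the convex cone $\operatorname{Nor}(K,a)$, so by (F2) $\xi_K=a$ along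 the corresponding arc $a+t\,e(\cdot)$ of $S_t$, which starts at $y$ with nonzero velocity. Hence $d\xi_K(y)$, where it exists, has a nontrivial kernel, and $\det(I-tL)=0$ almost everywhere on $S_t\cap\xi_K^{-1}D$. By (14), $\alpha(D)=2C_2(K;D)=0$.

**Step 5: $\alpha$ as the derivative of volume.** This step computes the mean of $\alpha$ in terms of $\mathbb EV_3$. For $s>0$ write $\alpha(s)=2V_2(\Xi_s)=2C_2(K_s(\Xi);\mathbb R^3)$ whenever $c_s(\Xi)>0$. For $0<r_1<r_2$ the coarea formula and Lemma 4 give, once $A_n\ne\emptyset$,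
$$V_3((A_n)_{r_2})-V_3((A_n)_{r_1})=\int_{r_1}^{r_2}\mathcal H^2(\{\Delta_{A_n}=s\})\,ds,\qquad\mathcal H^2(\{\Delta_{A_n}=s\})\le\tfrac3sV_3((A_n)_s)\le\tfrac3sV_3(\Xi_s).$$
For fixed $s$, almost surely $c_s(\Xi)>0$ (Lemma 6), so $c_s(A_n)>0$ for large $n$, and the genericity hypothesis of Lemma 4 with radius $s$ holds for all $n$. Lemmas 3 and 4 give $\mathcal H^2(\{\Delta_{A_n}=s\})\to\alpha(s)$; in particular $\alpha(s)\le\frac3sV_3(\Xi_s)$ almost surely. By Fubini, almost surely the convergence holds for almost every $s$. Also $V_3((A_n)_s)\to V_3(\Xi_s)$, since $(A_n)_s$ increases, its union contains $\{\Delta_\Xi<s\}$, and $\{\Delta_\Xi=s\}$ is null. Dominated convergence with the bound $\frac3{r_1}V_3(\Xi_{r_2})$ yields almost surely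
$$V_3(\Xi_{r_2})-V_3(\Xi_{r_1})=\int_{r_1}^{r_2}\alpha(s)\,ds,\qquad\text{so}\qquad\mathbb EV_3(\Xi_{r_2})-\mathbb EV_3(\Xi_{r_1})=\int_{r_1}^{r_2}\mathbb E\alpha(s)\,ds .$$
Next, $s\mapsto\mathbb E\alpha(s)$ is continuous: if $s_n\to s$, then almost surely $c_s(\Xi)>0$ and Lemma 3 with the constant sequence $\Xi$ and radii $s_n$ gives $\alpha(s_n)\to\alpha(s)$, while for large $n$ almost surely $\alpha(s_n)\le\frac6sV_3(\Xi_{2s})$, which is integrable. Hence $\mathbb E\alpha(r)=\frac d{dr}\mathbb EV_3(\Xi_r)$.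

**Step 6: the mean volume.** Let $\tau_r$ be the hitting time of $r$ by the radial process, $|x|>r$. By (10), $\mathbb P_x(\tau_r\le T)=|x|^{-1}\mathbb E_{|x|}[B_{T\wedge\tau_0};\tau_r\le T]$, because $B_T1\{\tau_0>T\}=B_{T\wedge\tau_0}$. Since $B_{\cdot\wedge\tau_0}$ is a martingale and $\tau_r<\tau_0$, this equals $\frac r{|x|}\mathbb P_{|x|}(\tau_r\le T)=\frac r{|x|}\operatorname{erfc}\frac{|x|-r}{\sqrt{2T}}$ by the reflection principle. A point $x$ belongs to $\Xi_r$ iff the path $X-x$ hits $B_r(o)$ by time $T$, so in polar coordinates with $|x|=r+y$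
$$\mathbb EV_3(\Xi_r)=\frac{4\pi r^3}3+4\pi r\int_0^\infty(r+y)\operatorname{erfc}\frac y{\sqrt{2T}}\,dy=\frac{4\pi r^3}3+4r^2\sqrt{2\pi T}+2\pi rT,$$
using $\int_0^\infty\operatorname{erfc}(y/c)\,dy=c/\sqrt\pi$ and $\int_0^\infty y\operatorname{erfc}(y/c)\,dy=c^2/4$ with $c=\sqrt{2T}$. Differentiating, $\mathbb E\alpha(\mathbb R^3)=4\pi r^2+8r\sqrt{2\pi T}+2\pi T$.

**Step 7: lower bounds.** This step uses that $\alpha$ cannot be canceled. Since $\alpha(D)=0$ while $\nu,\varepsilon,\beta$ live on $D$,
$$|C_1|(\Xi_r;\mathbb R^3)=\frac{\alpha(\mathbb R^3)}{\pi r}+\nu(\mathbb R^3)\ge\frac{\alpha(\mathbb R^3)}{\pi r},\qquad|C_0|(\Xi_r;\mathbb R^3)\ge|C_0|(\Xi_r;\mathbb R^3\setminus D)=\frac{\alpha(\mathbb R^3)}{4\pi r^2}.$$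
Taking expectations gives the two stated bounds, which are at least $2r(1+T/r^2)$ and $\frac12(1+T/r^2)$. For $i=2$, $\mathbb E|C_2|(\Xi_r;\mathbb R^3)=\frac12\mathbb E\alpha(\mathbb R^3)\ge\pi r^2(1+T/r^2)$. Together with Theorem A, $\mathbb E|C_i|(\Xi_r;\mathbb R^3)\asymp r^i(1+T/r^2)$ for $i=0,1,2$, uniformly in $r,T>0$. $\blacksquare$
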